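\title{A counterexample to a conjecture on hypergraph orientation}

\begin{abstract}
A conjecture on hypergraph orientation predicts that every hypergraph satisfying a certain condition on regular families of vertex sets admits a choice of one vertex per hyperedge for which no proper nonempty vertex set $Z$ is covered by the vertices chosen for those hyperedges that meet $Z$ least. We disprove it with a $4$-uniform hypergraph on $15$ vertices with $15$ hyperedges. A fixed point argument turns a hypothetical choice of this kind into a vertex of the covering polyhedron of the hypergraph. The main work is to show that every vertex of this polyhedron, apart from the constant vector, has all its positive entries equal. We also construct $4$-uniform counterexamples on $n$ vertices for every $n\ge 15$ and prove the conjecture for hypergraphs with a hyperedge of size at most $1$.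
\end{abstract}

\section{The conjecture and the results}

\subsection{The question}

Let $\mathcal H=(V,\mathcal E)$ be a hypergraph: $V$ is a finite nonempty set and $\mathcal E$ is a nonempty finite family of subsets of $V$, the hyperedges. For $Z\subseteq V$ let
\[
 f(Z)=\min\{|X\cap Z|:X\in\mathcal E\},\qquad
 \mathcal E_Z=\{X\in\mathcal E:|X\cap Z|=f(Z)\}.
\]
Thus $\mathcal E_Z$ consists of the hyperedges that meet $Z$ as little as possible. A \emph{regular} hypergraph $(V,\mathcal F)$ is a finite nonempty family $\mathcal F$ of subsets of $V$, repetitions allowed, such that every vertex lies in the same number $d\ge1$ of members, counted with multiplicity; $d$ is its degree. We write $V\notin\mathcal F$ if no member of $\mathcal F$ equals $V$. For $h:\mathcal E\to V$ and $\mathcal D\subseteq\mathcal E$ let $h(\mathcal D)=\{h(X):X\in\mathcal D\}$. The following conjecture is posed in \cite{egres}.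

\begin{quote}
\textbf{Conjecture.} Suppose that $\bigcap_{Z\in\mathcal F}\mathcal E_Z=\emptyset$ for every regular hypergraph $(V,\mathcal F)$ with $V\notin\mathcal F$. Then there is a function $h:\mathcal E\to V$ such that $Z- h(\mathcal E_Z)\ne\emptyset$ for every $\emptyset\ne Z\subsetneq V$.
\end{quote}

Let us say that $h$ \emph{saturates} $Z$ if $Z\subseteq h(\mathcal E_Z)$. The conjecture asks for an $h$ that saturates no nonempty proper subset of $V$. We call $h$ an \emph{orientation} if $h(X)\in X$ for all $X\in\mathcal E$; then $h(X)$ is the \emph{head} of $X$. The singletons explain why orientations appear here. Let $|V|\ge2$. If some hyperedge misses $v$, then $f(\{v\})=0$ and $\mathcal E_{\{v\}}$ consists of the hyperedges missing $v$, so not saturating $\{v\}$ means that $h(X)\neq v$ whenever $v\notin X$. Hence, if no vertex lies in all hyperedges, the required $h$ must be an orientation. For larger $Z$ we ask that some vertex of $Z$ is not the head of any hyperedge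 meeting $Z$ least.

For uniform hypergraphs the hypothesis of the conjecture follows from a simple condition. Call $Z\subseteq V$ \emph{constant} if $|X\cap Z|$ is the same for all $X\in\mathcal E$, that is, if $\mathcal E_Z=\mathcal E$.

\begin{lemma}\label{lem:uniform}
Let all hyperedges have the same size $k$. If $\emptyset$ and $V$ are the only constant sets, then the hypothesis of the conjecture holds.
\end{lemma}

\begin{proof}
Let $(V,\mathcal F)$ be regular of degree $d\ge1$ with $V\notin\mathcal F$, and suppose that there is some $X_0\in\bigcap_{Z\in\mathcal F}\mathcal E_Z$. For every $X\in\mathcal E$ we have $\sum_{Z\in\mathcal F}|X\cap Z|=dk=\sum_{Z\in\mathcal F}|X_0\cap Z|$, and $|X\cap Z|\ge f(Z)=|X_0\cap Z|$ for each $Z\in\mathcal F$. So equality holds for each $Z$, and every $Z\in\mathcal F$ is constant. As $V\notin\mathcal F$, all members of $\mathcal F$ are empty, contradicting $d\ge1$.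
\end{proof}

\subsection{Results}

Let $V=\mathbb Z_3\times\mathbb Z_5$. We call the elements of $V$ \emph{cells} and say that $(r,c)$ lies in row $r$ and column $c$. Put
\[
 N(r,c)=\{(s,c):s\ne r\}\cup\{(r,c\pm1)\},\qquad \mathcal E=\{N(m):m\in V\}.
\]

\begin{theorem}\label{thm:main}
The hypergraph $(V,\mathcal E)$ has $15$ vertices and $15$ hyperedges, all of size $4$. It satisfies the hypothesis of the conjecture, but for every $h:\mathcal E\to V$ there is a set $\emptyset\ne Z\subsetneq V$ with $Z\subseteq h(\mathcal E_Z)$. In particular, the conjecture is false.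
\end{theorem}

\begin{theorem}\label{thm:large}
For every $n\ge15$ there is a $4$-uniform counterexample to the conjecture on $n$ vertices.
\end{theorem}

\begin{proposition}\label{prop:small}
The conjecture is true for hypergraphs with $f(V)\le1$.
\end{proposition}

Here $f(V)$ is the smallest size of a hyperedge. We make no claim about $f(V)\in\{2,3\}$.

The proof of Theorem~\ref{thm:main} has two parts. In Section~\ref{sec:fix}, Brouwer's fixed point theorem converts an orientation into a vertex $a$ of the covering polyhedron $\{a\ge0:a(X)\ge1\ \forall X\in\mathcal E\}$ in which every positive entry is ``needed'' by some hyperedge headed there. If all positive entries of $a$ are equal, the support of $a$ is saturated. Theorem~\ref{thm:poly} says that every vertex except the constant vector is of this kind; the constant vector is excluded by a separate argument. Sections~\ref{sec:tools}--\ref{sec:entries} prove Theorem~\ref{thm:poly}. A matrix identity provides a duality between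 the entries and the slacks of a vertex; it leaves only vertices of small total weight, and for these either the slacks or the entries have small support. Theorem~\ref{thm:large} and Proposition~\ref{prop:small} are proved in Section~\ref{sec:ext}. Besides Brouwer's theorem we use only elementary facts about polyhedra.

\section{The hypergraph}\label{sec:hyp}

Besides $N$ we use the companion sets (Figure~\ref{fig:NM})
\[
 M(r,c)=\{(s,c):s\ne r\}\cup\{(r,c\pm2)\}.
\]
The relations $u\in N(v)$ and $u\in M(v)$ are symmetric. Let $A$ and $\overline A$ be their $0/1$ matrices, $J$ the all-ones matrix and $\mathbf 1$ the all-ones vector. Then $A\mathbf 1=\overline A\mathbf 1=4\cdot\mathbf 1$. Permutations of the rows and the maps $c\mapsto\pm c+t$ of the columns preserve $N$ and $M$; we call these maps and their compositions \emph{symmetries}. For $x\in\mathbb R^V$ and $S\subseteq V$ write $x(S)=\sum_{v\in S}x_v$.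

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.6]
\foreach \x/\y in {2/0,2/2,1/1,3/1} {\fill[gray!50] (\x,-\y) rectangle +(1,-1);}
\foreach \x in {0,...,4} {\foreach \y in {0,1,2} {\draw (\x,-\y) rectangle +(1,-1);}}
\foreach \x in {0,...,4} {\node at (\x+0.5,0.4) {\small $\x$};}
\foreach \y in {0,1,2} {\node at (-0.4,-\y-0.5) {\small $\y$};}
\node at (2.5,-1.5) {$m$};
\begin{scope}[shift={(8,0)}]
\foreach \x/\y in {2/0,2/2,0/1,4/1} {\fill[gray!50] (\x,-\y) rectangle +(1,-1);}
\foreach \x in {0,...,4} {\foreach \y in {0,1,2} {\draw (\x,-\y) rectangle +(1,-1);}}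
\foreach \x in {0,...,4} {\node at (\x+0.5,0.4) {\small $\x$};}
\foreach \y in {0,1,2} {\node at (-0.4,-\y-0.5) {\small $\y$};}
\node at (2.5,-1.5) {$m$};
\end{scope}
\end{tikzpicture}
\caption{The $15$ cells as a $3\times5$ array whose columns are read cyclically. For $m=(1,2)$ the shaded cells form $N(m)$ (left) and $M(m)$ (right).}
\label{fig:NM}
\end{figure}

\begin{lemma}\label{lem:NM}
\begin{enumerate}
\item[(a)] $A\overline A=\overline AA=J+I$. That is, $|N(u)\cap M(v)|=1$ if $u\ne v$, and $|N(u)\cap M(u)|=2$. The set $N(u)\cap M(u)$ consists of the two other cells in the column of $u$.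
\item[(b)] $|M(y)\cap M(z)|\le2$ for $y\ne z$.
\item[(c)] The bijection $\kappa(r,c)=(r,2c)$ satisfies $\kappa(N(m))=M(\kappa(m))$ for all $m\in V$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) In this proof $I$ and $J$ denote identity and all-ones matrices of the order required by the context. Let $K=J-I$ be the adjacency matrix of the triangle on $\mathbb Z_3$, and let $C$ and $\overline C$ be the $0/1$ matrices of the relations $c'=c\pm1$ and $c'=c\pm2$ on $\mathbb Z_5$. Then $A=K\otimes I+I\otimes C$ and $\overline A=K\otimes I+I\otimes\overline C$. We have $K^2=J+I$, $C+\overline C=J-I$ and $C^2=2I+\overline C$, so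
\[
 C\overline C=C(J-I-C)=2J-C-2I-\overline C=J-I .
\]
Therefore
\begin{align*}
 A\overline A&=K^2\otimes I+K\otimes(C+\overline C)+I\otimes C\overline C\\
 &=(J+I)\otimes I+(J-I)\otimes(J-I)+I\otimes(J-I)=J\otimes J+I\otimes I .
\end{align*}
Transposing gives $\overline AA=J+I$. The last statement of (a) is immediate from the definitions of $N(u)$ and $M(u)$.

(b) Let $y=(r,c)$, $z=(r',c')$. Call $\{(s,c):s\ne r\}$ and $\{(r,c\pm2)\}$ the column part and the row part of $M(y)$. If $c=c'$, only the column parts meet, in one cell. If $r=r'$, only the row parts can meet; they meet in at most one cell, since $\{c\pm2\}=\{c'\pm2\}$ would give $2c=2c'$ by summation. If $r\neq r'$ and $c\ne c'$, the column parts are disjoint, the row parts are disjoint, and the column part of each set meets the row part of the other in at most one cell.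

(c) $\kappa(N(r,c))=\{(s,2c):s\ne r\}\cup\{(r,2c\pm2)\}=M(r,2c)$.
\end{proof}

Since $J+I$ is nonsingular, so are $A$ and $\overline A$, and the $15$ sets $N(m)$ are distinct.

\medskip
\noindent\textbf{The hypothesis holds.} If $|N(m)\cap Z|=t$ for all $m$, then $A\mathbf 1_Z=t\mathbf 1=A(\tfrac t4\mathbf 1)$, so $\mathbf 1_Z=\frac t4\mathbf 1$ and $Z\in\{\emptyset,V\}$. Now apply Lemma~\ref{lem:uniform}.

\section{From an orientation to a vertex of a polyhedron}\label{sec:fix}

\subsection{The fixed point}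

Recall that a point of a polyhedron $P$ is a \emph{vertex} of $P$ if it is not the midpoint of two different points of $P$; equivalently, if no nonzero direction is annihilated by all linear forms whose constraints are tight at the point. In particular, at a vertex in $\mathbb R^n$ at least $n$ constraints are tight. If $P$ contains no line, each of its nonempty faces (obtained by requiring some of the constraints to be tight) contains a vertex of $P$.

Given an orientation $h$, we look for a saturated set in the form of a weight vector $a\ge0$ with $a(X)\ge1$ for all hyperedges $X$. Each $v\in V$ is made responsible for the hyperedges with head $v$ and takes just enough weight to satisfy them. At an equilibrium, a positive weight $a_v$ is needed by some hyperedge $X$ with head $v$ and $a(X)=1$.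

\begin{lemma}\label{lem:fix}
Let $h$ be an orientation of a hypergraph $(V,\mathcal E)$, and let $P=\{a\in\mathbb R^V:a\ge0,\ a(X)\ge1\ \forall X\in\mathcal E\}$. Then $P$ has a vertex $a$ such that
\begin{equation}\label{eq:needed}
 \text{if } a_v>0, \text{ then there is } X\in\mathcal E \text{ with } h(X)=v \text{ and } a(X)=1 .
\end{equation}
If $a=\lambda\mathbf 1_Z$ satisfies \eqref{eq:needed}, where $a\in P$, $\lambda>0$ and $Z\ne\emptyset$, then $Z\subseteq h(\mathcal E_Z)$.
\end{lemma}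

\begin{proof}
Let $G(a)_v$ be the maximum of $0$ and all numbers $1-a(X\setminus\{v\})$ with $h(X)=v$. This defines a continuous map $G:[0,1]^V\to[0,1]^V$. By Brouwer's theorem there is $a$ with $G(a)=a$. For each $X$, with $v=h(X)\in X$, we get $a_v\ge1-a(X\setminus\{v\})$, so $a(X)\ge1$ and $a\in P$. If $a_v>0$, then $a_v=1-a(X\setminus\{v\})$ for some $X$ with $h(X)=v$, and so $a(X)=1$. Thus $a$ satisfies \eqref{eq:needed}. The face of $P$ given by all constraints tight at $a$ contains a vertex $a'$ of $P$, since $P\subseteq\mathbb R^V_{\ge0}$ contains no line. At $a'$ all these constraints are still tight, including $a_v\ge0$ where $a_v=0$. So $a'_v>0$ implies $a_v>0$, and $a(X)=1$ implies $a'(X)=1$. Hence $a'$ satisfies \eqref{eq:needed}.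

For the last statement, $\lambda|X\cap Z|\ge1$ for all $X$, with equality for some $X$ by \eqref{eq:needed}. So $f(Z)=1/\lambda$, and $a(X)=1$ holds exactly for $X\in\mathcal E_Z$. Now \eqref{eq:needed} says $Z\subseteq h(\mathcal E_Z)$.
\end{proof}

\begin{example}[The triangle]\label{ex:triangle}
Let $V=\{1,2,3\}$ and let $\mathcal E$ consist of the three pairs. A vertex of $P=\{a\ge0:a_i+a_j\ge1 \text{ for } i\ne j\}$ with full support has three tight pair constraints and equals $p=(\frac12,\frac12,\frac12)$. If $a_3=0$, then $a_1,a_2\ge1$, and the vertex is $(1,1,0)$. So the vertices are $p$, $(1,1,0)$, $(1,0,1)$, $(0,1,1)$. Let $h$ be an orientation saturating no nonempty proper set, and take $a$ from Lemma~\ref{lem:fix}. By the last statement of the lemma, $a$ is not one of the $0/1$ vertices; so $a=p$, and \eqref{eq:needed} says that each element of $V$ is a head. So the triangle is oriented cyclically, say $h(\{1,2\})=2$, $h(\{2,3\})=3$, $h(\{1,3\})=1$. This $h$ indeed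 saturates no nonempty proper set: no singleton, since $h$ is an orientation, and not $Z=\{1,2\}$, since $\mathcal E_Z=\{\{2,3\},\{1,3\}\}$ has the heads $3$ and $1$; the other pairs are symmetric.
\end{example}

In the triangle every vertex of the polyhedron other than $p$ yields a saturated set, and only $p$ leaves room for an orientation. The hypergraph of Theorem~\ref{thm:main} has the first property as well, but there $p$ can also be excluded. The sets $M(m)$ serve this purpose. In the triangle the analogous identity $K^2=J+I$ holds with $M=N$, and then the argument below for the constant vector gives nothing. In our hypergraph $N(m)\cap M(m)$ lies in one column, and that is enough.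

\subsection{Reduction to the vertices}

For the hypergraph of Theorem~\ref{thm:main} the polyhedron is
\[
 \mathcal Q=\{a\in\mathbb R^V:a\ge0,\ a(N(m))\ge1\ \forall m\in V\}=\{a\ge0:Aa\ge\mathbf 1\}.
\]
Let $p=\frac14\mathbf 1\in\mathcal Q$.

\begin{theorem}\label{thm:poly}
Every vertex $a\ne p$ of $\mathcal Q$ has all its positive entries equal.
\end{theorem}

If such a vertex had full support, it would be $\lambda\mathbf 1$ with some tight constraint $a(N(m))=1$, so $4\lambda=1$ and $a=p$. As $0\notin\mathcal Q$, it follows that \emph{the support of a vertex $a\ne p$ is a nonempty proper subset of $V$.}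

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:poly}]
The hypothesis was verified in Section~\ref{sec:hyp}. Suppose that $h:\mathcal E\to V$ saturates no nonempty proper subset of $V$, and put $\varphi(m)=h(N(m))$. Every cell is missed by some hyperedge, so the singletons show that $h$ is an orientation, that is, $\varphi(m)\in N(m)$ for all $m$. Let $a$ be the vertex of $\mathcal Q$ given by Lemma~\ref{lem:fix}.

If $a\ne p$, then $a=\lambda\mathbf 1_Z$ with $\emptyset\ne Z\subsetneq V$ by Theorem~\ref{thm:poly}, and Lemma~\ref{lem:fix} says that $Z$ is saturated, a contradiction.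

Let $a=p$. By \eqref{eq:needed}, $\varphi$ is onto, hence bijective. Fix $m_0$ and let $Z=M(m_0)$. By Lemma~\ref{lem:NM}(a), $f(Z)=1$ and $\mathcal E_Z=\{N(m):m\ne m_0\}$, so $h(\mathcal E_Z)=V\setminus\{\varphi(m_0)\}$. As $Z$ is not saturated, $\varphi(m_0)\in M(m_0)$. Hence $\varphi(m_0)\in N(m_0)\cap M(m_0)$: \emph{the cell $\varphi(m_0)$ lies in the column of $m_0$ and differs from $m_0$}, for every $m_0$. Now let $Z$ be row $0$. Then $|N(r,c)\cap Z|$ is $2$ if $r=0$ and $1$ otherwise, so $\mathcal E_Z=\{N(r,c):r\ne0\}$. For each $c$ the cell $m=\varphi^{-1}(0,c)$ lies in column $c$ and differs from $(0,c)$, so $N(m)\in\mathcal E_Z$ and $(0,c)\in h(\mathcal E_Z)$. Thus row $0$ is saturated, a contradiction.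
\end{proof}

From now on ``vertex'' means a vertex of a polyhedron; the elements of $V$ are called cells.

\section{Vertices of the polyhedron: tools and duality}\label{sec:tools}

\subsection{Entries and slacks}

For $a\in\mathcal Q$ let $b=Aa-\mathbf 1\ge0$ be the \emph{slack}, and let
\[
 \theta=a(V)-4,\qquad B=\{v:a_v>0\},\qquad T=\{m:b_m>0\}.
\]
We write $[m]$ for the constraint $a(N(m))\ge1$ and call it, or $m$, \emph{tight} if $b_m=0$. From $\overline AA=J+I$ we get $\overline Ab=a(V)\mathbf 1+a-4\cdot\mathbf 1=a+\theta\mathbf 1$, that is,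
\begin{equation}\label{eq:dual}
 a_v=b(M(v))-\theta\quad(v\in V),\qquad b(V)=4a(V)-15=4\theta+1 .
\end{equation}
So the slack determines the vector in almost the same way as the vector determines the slack.

\begin{lemma}\label{lem:rules}
Let $a$ be a vertex of $\mathcal Q$.
\begin{enumerate}
\item[(U)] If $a'\in\mathcal Q$ has its support in $B$ and its slack supported in $T$, then $a'=a$.
\item[(C)] Each $v\in B$ is \emph{covered}: some $m\in N(v)$ is tight. Consequently $a_v\le1$ for all $v$.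
\item[(K)] $|B|+|T|\le15$.
\item[(F)] If $\theta>0$ and $M(m)\subseteq B$, then $m$ is tight.
\end{enumerate}
\end{lemma}

\begin{proof}
(U) For small $\varepsilon>0$ both points $a\pm\varepsilon(a'-a)$ lie in $\mathcal Q$: entries and slacks that vanish at $a$ also vanish at $a'$. So $a'=a$.

(C) If no $m\in N(v)$ is tight, that is, no tight $m$ satisfies $v\in N(m)$, then $a\pm\varepsilon e_v\in\mathcal Q$ for small $\varepsilon>0$, a contradiction. A tight $m$ with $v\in N(m)$ gives $a_v\le a(N(m))=1$.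

(K) At least $15$ of the $30$ constraints are tight, so $(15-|B|)+(15-|T|)\ge15$.

(F) By Lemma~\ref{lem:NM}(a), $\mathbf 1_{M(m)}\in\mathcal Q$ has slack $e_m$. Its total is $4$. If $M(m)\subseteq B$ and $m\in T$, then (U) gives $a=\mathbf 1_{M(m)}$ and $\theta=0$.
\end{proof}

Rules (C) and (F) pull in opposite directions: (C) demands tight constraints where $a$ is positive, and (F) demands zero entries near constraints that are not tight. The next rules serve to show that a given vertex is a $0/1$ vector. A matrix is \emph{totally unimodular} (TU) if each square submatrix has determinant $0$ or $\pm1$. We shall use three criteria for $0/1$ matrices.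
\begin{enumerate}
\item[(T1)] \emph{At most two distinct rows.} Minors of order at least $3$ vanish, and $2\times2$ minors of $0/1$ matrices lie in $\{0,\pm1\}$.
\item[(T2)] \emph{Each row has at most two ones, and the graph on the set of columns whose edges are the rows with two ones is bipartite.} Consider a square submatrix and induct on its order. If a row has at most one $1$, expand along it. Otherwise each row has one $1$ in each class of the bipartition, so the sum of the columns in one class equals the sum of the columns in the other, and the determinant is $0$.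
\item[(T3)] \emph{The transpose satisfies} (T2).
\end{enumerate}

\begin{lemma}\label{lem:frac}
Let $a$ be a vertex of $\mathcal Q$ and $\Phi=\{v:0<a_v<1\}$. Call $m$ (or $[m]$) \emph{relevant} if it is tight and $N(m)\cap\Phi\ne\emptyset$.
\begin{enumerate}
\item[($\Phi$1)] If $m$ is relevant, then $N(m)$ contains no cell with entry $1$. Hence $N(m)\cap B\subseteq\Phi$ and $|N(m)\cap\Phi|\ge2$.
\item[($\Phi$2)] If $d\in\mathbb R^\Phi$ satisfies $d(N(m)\cap\Phi)=0$ for all relevant $m$, then $d=0$. In particular, there are at least $|\Phi|$ relevant constraints.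
\item[($\Phi$3)] Let $L\subseteq V$ contain all relevant $m$. If the $0/1$ matrix with column set $B$ and rows $N(m)\cap B$ $(m\in L)$ is TU, then $\Phi=\emptyset$, that is, $a$ is a $0/1$ vector.
\end{enumerate}
\end{lemma}

\begin{proof}
($\Phi$1) The entries in $N(m)$ sum to $1$ and one of them lies strictly between $0$ and $1$. So no entry is $1$, and another one is positive. By (C) all entries are at most $1$, so the positive entries in $N(m)$ belong to cells of $\Phi$.

($\Phi$2) Extend $d$ by $0$. Tight constraints that are not relevant do not meet $\Phi$, and relevant ones are not changed by adding multiples of $d$. So $a\pm\varepsilon d\in\mathcal Q$ for small $\varepsilon>0$, and $d=0$. Thus the incidence matrix of the relevant $m$ against $\Phi$ has linearly independent columns.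

($\Phi$3) Suppose $\Phi\ne\emptyset$. The matrix in ($\Phi$2) is a submatrix of the given one, hence TU. By ($\Phi$1) the entries of $a|_\Phi$ in a relevant $N(m)$ sum to $1$. So some $|\Phi|\times|\Phi|$ subsystem, with determinant $\pm1$ and right-hand side $\mathbf 1$, determines $a|_\Phi$. Hence $a|_\Phi$ is integral, which is absurd. So $\Phi=\emptyset$, and all entries are $0$ or $1$ by (C).
\end{proof}

\subsection{Small total weight and duality}

\begin{lemma}\label{lem:theta0}
A vertex $a$ of $\mathcal Q$ with $\theta\le0$ is $p$ or some $\mathbf 1_{M(m_0)}$.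
\end{lemma}

\begin{proof}
If $T=\emptyset$, then $Aa=\mathbf 1$ and $a=p$. Let $T\ne\emptyset$. If $B=V$, then (U) with $a'=p$, whose slack is $0$, gives $a=p$ and $T=\emptyset$, a contradiction. So some $a_v=0$, and $\theta=b(M(v))\ge0$ by \eqref{eq:dual}. Hence $\theta=0$. Pick $m_0\in T$. For $v\in M(m_0)$ we have $m_0\in M(v)$ and $a_v=b(M(v))\ge b_{m_0}>0$. So $M(m_0)\subseteq B$. As $\mathbf 1_{M(m_0)}$ has slack $e_{m_0}$, (U) gives $a=\mathbf 1_{M(m_0)}$.
\end{proof}

\begin{lemma}[Duality]\label{lem:duality}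
Let $a$ be a vertex of $\mathcal Q$ with $\theta>0$. Then $a^*_v=b_{\kappa(v)}/\theta$ defines a vertex $a^*$ of $\mathcal Q$ with slack $b^*_m=a_{\kappa(m)}/\theta$ and total $4+1/\theta$, so $\theta^*=1/\theta$.
\end{lemma}

\begin{proof}
Let $\beta=b/\theta$. By \eqref{eq:dual}, $\overline A\beta=\mathbf 1+a/\theta$ and $\beta(V)=4+1/\theta$. So $\beta$ lies in $\overline{\mathcal Q}=\{\beta\ge0:\overline A\beta\ge\mathbf 1\}$, with support $T$ and slack $a/\theta$, whose support is $B$. To see that $\beta$ is a vertex of $\overline{\mathcal Q}$, let $\delta$ be supported on $T$ with $\overline A\delta$ supported on $B$; we must show $\delta=0$. Put $\omega=\delta(V)$ and $d=\overline A\delta-\omega a$. Then $d$ is supported on $B$, and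
\[
 Ad=\omega\mathbf 1+\delta-\omega(\mathbf 1+b)=\delta-\omega b
\]
is supported on $T$. As $a$ is a vertex, $d=0$. So $\delta=\omega b$ and $\omega a=\overline A\delta=\omega\overline Ab=\omega(a+\theta\mathbf 1)$. As $\theta\neq0$, we get $\omega=0$ and $\delta=0$.

By Lemma~\ref{lem:NM}(c), $(\beta\circ\kappa)(N(m))=\beta(M(\kappa(m)))$ for all $\beta\in\mathbb R^V$. So $\beta\mapsto\beta\circ\kappa$ maps $\overline{\mathcal Q}$ linearly and bijectively onto $\mathcal Q$, and $a^*=\beta\circ\kappa$ has the stated properties.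
\end{proof}

\begin{lemma}[Main Lemma]\label{lem:main}
Let $a$ be a vertex of $\mathcal Q$ with $0<\theta\le1$. Then $a$ is a $0/1$ vector, or $a=\frac12\mathbf 1_Z$ where $|N(m)\cap Z|\in\{2,3\}$ for all $m$.
\end{lemma}

\begin{proof}[Proof of Theorem~\ref{thm:poly} from the Main Lemma]
By Lemma~\ref{lem:theta0} and the Main Lemma, only $\theta>1$ remains. Then $a^*$ is a vertex with $\theta^*=1/\theta\in(0,1)$. Its total $4+1/\theta$ is not an integer, so $a^*$ is not a $0/1$ vector. By the Main Lemma $a^*=\frac12\mathbf 1_Z$ with all slacks $b_m^*$ in $\{0,\frac12\}$. Hence $a_{\kappa(m)}=\theta b^*_m\in\{0,\theta/2\}$ for all $m$.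
\end{proof}

It remains to prove the Main Lemma. By (K), $|T|\le5$ or $|B|\le9$. These two cases are treated in Sections~\ref{sec:slacks} and~\ref{sec:entries}.

\section{Few positive slacks}\label{sec:slacks}

\emph{In this section $a$ is a vertex with $0<\theta\le1$ and $|T|\le5$.} By \eqref{eq:dual}, $b(M(v))=\theta+a_v>0$ for all $v$. So $T$ is \emph{dominating}, where $Y\subseteq V$ is called dominating if $M(v)\cap Y\ne\emptyset$ for all $v$. A dominating set satisfies $4|Y|=\sum_v|M(v)\cap Y|\ge15$, so $|Y|\ge4$. If $|Y|=4$, the integer vector $\overline A\mathbf 1_Y\ge\mathbf 1$ has total $16$, so $\overline A\mathbf 1_Y=\mathbf 1+e_{v_0}=\overline A\mathbf 1_{N(v_0)}$ for some $v_0$, by Lemma~\ref{lem:NM}(a). As $\overline A$ is nonsingular,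
\begin{equation}\label{eq:dom4}
 \text{a dominating set with $4$ elements is of the form } N(v_0).
\end{equation}
Call $v$ \emph{private} for $z\in T$ if $M(v)\cap T=\{z\}$. In this case $b_z=b(M(v))=\theta+a_v\ge\theta$.

\medskip
\noindent\textbf{(i) $|T|=5$ and every $z\in T$ has a private $v$.} Then $b_z\ge\theta$ for all $z\in T$. Let $a'=\overline A\mathbf 1_T-\mathbf 1$, which is nonnegative because $T$ is dominating. We have $Aa'=5\cdot\mathbf 1+\mathbf 1_T-4\cdot\mathbf 1=\mathbf 1+\mathbf 1_T$, so $a'\in\mathcal Q$ with slack supported on $T$. If $a'_v>0$, then $|M(v)\cap T|\ge2$ and $a_v=b(M(v))-\theta\ge2\theta-\theta>0$. By (U), $a=a'$. This vector is integral, hence $0/1$ by (C).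

\medskip
\noindent\textbf{(ii) Otherwise} there is a dominating $Y\subseteq T$ with $|Y|=4$. Indeed, if $|T|=4$, take $Y=T$. If $|T|=5$, some $z_0\in T$ has no private $v$; then no $M(v)\cap T$ equals $\{z_0\}$, and $Y=T\setminus\{z_0\}$ is dominating. By \eqref{eq:dom4}, $Y=N(v_0)$. Let $y\in Y$. For each of the at least three cells $v\in M(y)\setminus\{v_0\}$ we have $|M(v)\cap N(v_0)|=1$, so $M(v)\cap Y=\{y\}$. If $|T|=5$, at most two of these $v$ lie in $M(z_0)$, by Lemma~\ref{lem:NM}(b). So some $v$ is private for $y$, and $b_y\ge\theta$. As $|M(v_0)\cap N(v_0)|=2$, we get $a_{v_0}=b(M(v_0))-\theta\ge2\theta-\theta>0$. But $N(v_0)=Y\subseteq T$ contains no tight $m$, contradicting (C) for $v_0$. So (ii) does not occur.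

\section{Few positive entries}\label{sec:entries}

\emph{In this section $a$ is a vertex with $0<\theta\le1$ and $|B|\le9$.} The upper bound on $\theta$ is used only in the form $a(V)\le5$, the lower bound only through (F).

The nine positive entries are spread over five columns, so some columns are empty or contain a single positive entry. We distinguish cases by these columns. Each case ends in one of three ways: in a contradiction, usually to (C) or (F); with $\Phi=\emptyset$, so that $a$ is $0/1$; or, in two cases, with $a=\frac12\mathbf 1_Z$ by (U).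

\subsection{Conventions}

We write $[r,c]$ also for the value
\[
 [r,c]=\sum_{s\ne r}a_{s,c}+a_{r,c-1}+a_{r,c+1}\ \ge1 .
\]
The inequalities $[r,c]\ge1$ are used without comment. If $[r,c]$ reduces to a single entry, this entry is at least $1$, hence $1$ by (C); from $x\ge1$ for a single entry $x$ we always conclude $x=1$. We say that \emph{$(r,c)$ is uncovered} if $a_{r,c}>0$ but the four constraints containing it, namely $[s,c]$ for $s\ne r$ and $[r,c\pm1]$, all exceed $1$; this contradicts (C). For (F) recall $M(r,c)=\{(s,c):s\neq r\}\cup\{(r,c\pm2)\}$.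

Let $R_c=\{r:(r,c)\in B\}$ and $n_c=|R_c|$. If a letter, such as $u$, denotes a column, then $u_0,u_1,u_2$ are its entries and $U=u_0+u_1+u_2$. When $i\in\{1,2\}$, put $i'=3-i$. The assumptions on $a$ are invariant under symmetries, so we may apply row permutations and reflections of the columns. To show that $a$ is $0/1$ we use ($\Phi$3): we list all constraints that can be relevant, omitting those that exceed $1$ or contain an entry $1$ (by ($\Phi$1)), and verify one of (T1)--(T3). For (T2) we regard a two-term constraint $x+y$ as an edge $xy$ of a graph on the variables.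

\subsection{Some column is empty}\label{sec:empty}

\paragraph{Two adjacent empty columns.} Let columns $0,1$ be empty. Then $[r,0]=a_{r,4}\ge1$ and $[r,1]=a_{r,2}\ge1$ for all $r$, so $a(V)\ge6$, a contradiction. So at most two columns are empty, and two empty columns are nonadjacent.

\paragraph{Two nonadjacent empty columns.} Let columns $0,2$ be empty and let $u,f,q$ be columns $1,3,4$. Then
\begin{gather*}
 [r,0]=q_r+u_r,\qquad [r,1]=U-u_r,\qquad [r,2]=u_r+f_r,\\
 {}[r,3]=F-f_r+q_r,\qquad [r,4]=Q-q_r+f_r .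
\end{gather*}
If $u_r<1$, then $q_r,f_r>0$.

\emph{All $u_r<1$.} Then all $f_r,q_r$ are positive. No $u_r$ is $0$: if $u_2=0$, then $[0,1]=u_1\ge1$, a contradiction, and the other rows are symmetric. So $M(r,1)=\{(s,1):s\ne r\}\cup\{(r,3),(r,4)\}\subseteq B$ for each $r$, and (F) gives $U-u_r=1$ for all $r$. Hence $u_r=\frac12$ and $f_r,q_r\ge\frac12$. Let $Z=B$ be the union of columns $1,3,4$. Then $|N(m)\cap Z|$ is $2$ for $m$ in columns $0,1,2$ and $3$ for $m$ in columns $3,4$. So $\frac12\mathbf 1_Z\in\mathcal Q$, with slack supported on columns $3,4$. In $a$ we have $[r,3],[r,4]\ge\frac32>1$, so these columns lie in $T$. By (U), $a=\frac12\mathbf 1_Z$, as required.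

\emph{Some $u_r=1$}, say $u_0=1$. Suppose another entry of $u$ is less than $1$, say $u_1<1$; then $f_1,q_1>0$. If $u_2>0$, then $M(1,1)\subseteq B$, and (F) gives $1=[1,1]=1+u_2$, a contradiction. If $u_2=0$, then $[0,1]=u_1\ge1$, a contradiction. So $u=(1,1,1)$. Then $[s,1]=2$ for all $s$, and by (C) for $(r,1)$ one of $[r,0]=1+q_r$ and $[r,2]=1+f_r$ is tight. So $q_r=0$ or $f_r=0$, for each $r$. Now $[r,3]+[r,4]=F+Q\ge2$, while $3+F+Q\le5$. So $F+Q=2$ and all $[r,3],[r,4]$ are tight. From $[r,3]=1$ we get $q_r-f_r=1-F$, and summing over $r$, $Q-F=3(1-F)$. With $Q=2-F$ this gives $F=1$. So $q_r=f_r$ for all $r$, hence both are $0$, contradicting $F=1$.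

\paragraph{Exactly one empty column.} Let column $0$ be empty and let $p,e,f,q$ be columns $1,2,3,4$. (In this section $p$ and $f$ denote columns, not the constant vector and the function $f$.) Then
\begin{gather*}
 [r,0]=p_r+q_r,\qquad [r,1]=P-p_r+e_r,\qquad [r,4]=Q-q_r+f_r,\\
 {}[r,2]=E-e_r+p_r+f_r,\qquad [r,3]=F-f_r+e_r+q_r ,
\end{gather*}
and $M(r,1)=\{(s,1):s\ne r\}\cup\{(r,3),(r,4)\}$, $M(r,4)=\{(s,4):s\ne r\}\cup\{(r,1),(r,2)\}$. The reflection $c\mapsto-c$ swaps $p\leftrightarrow q$ and $e\leftrightarrow f$.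

\emph{$n_1=1$}, say $R_1=\{0\}$. Then $[1,0],[2,0]$ give $q_1=q_2=1$, and $[0,1]=e_0\ge1$. So $M(0,4)\subseteq B$, but $[0,4]\ge q_1+q_2=2$, contradicting (F). Hence $n_1\ge2$, and by reflection $n_4\ge2$.

\emph{$n_1=2$}, say $p_2=0$; then $q_2=1$ by $[2,0]$.

Let $n_4=3$. If $e_r>0$ for some $r\in\{0,1\}$, then $M(r,4)\subseteq B$, but $[r,4]\ge q_2+q_{1-r}>1$, contradicting (F). So $e_0=e_1=0$, and $[0,1]=p_1\ge1$, $[1,1]=p_0\ge1$. Then $[2,1]\ge p_0+p_1=2$, so $M(2,1)\not\subseteq B$ by (F), which means $f_2=0$. But then $[2,2]=e_0+e_1+p_2+f_2=0$, a contradiction.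

Let $n_4=2$. As $2\in R_4$ and rows $0,1$ are symmetric, let $R_4=\{0,2\}$. Then $q_1=0$, so $p_1=1$ by $[1,0]$. As $[2,1]\ge p_0+p_1>1$, (F) gives $M(2,1)\not\subseteq B$, so $f_2=0$. As $[1,4]\ge q_0+q_2>1$, (F) gives $M(1,4)\not\subseteq B$, so $e_1=0$. Now $[2,4]=q_0\ge1$, $[1,1]=p_0\ge1$, $[2,2]=e_0\ge1$ and $[1,3]=f_0\ge1$. Together with $q_2=p_1=1$ the total is at least $6$, a contradiction.

\emph{$n_1=3$, $n_4=2$} is the reflection of $n_1=2$, $n_4=3$.

\emph{$n_1=n_4=3$.} By (F), $f_r>0$ implies $[r,1]=P-p_r+e_r=1$, and $e_r>0$ implies $[r,4]=Q-q_r+f_r=1$. If $e_r,f_r>0$, then $(P-p_r)+(Q-q_r)<2$, but the left side is $\sum_{s\ne r}[s,0]\ge2$, a contradiction. So $R_2$ and $R_3$ are disjoint. They are nonempty, so one of them is a singleton; by reflection let $R_3=\{k\}$. Then $e_k=0$ and $[k,3]=q_k\ge1$. For $i\in R_2$ we have $i\ne k$, $f_i=0$ and $1=[i,4]=Q-q_i$. But $Q-q_i$ contains $q_k=1$ and another positive entry, a contradiction.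

This settles the case of an empty column.

\subsection{No column is empty: single columns}\label{sec:single}

As $\sum_cn_c\le9$, there is a \emph{single} column, that is, one with $n_c=1$. For a single column $c$ write $R_c=\{\rho_c\}$ and $s_c=a_{\rho_c,c}$. Then
\[
 [\rho_c,c]=a_{\rho_c,c-1}+a_{\rho_c,c+1},\qquad [r,c]=s_c+a_{r,c-1}+a_{r,c+1}\quad(r\ne\rho_c).
\]
Up to symmetry the set of single columns is $\mathbb Z_5$ or $\{1,2,3,4\}$ (Section~\ref{sec:45}), $\{2,3,4\}$ or $\{1,3,4\}$ (Section~\ref{sec:3}), $\{3,4\}$ (Section~\ref{sec:2adj}), $\{1,3\}$ (Section~\ref{sec:2non}), or a singleton (Section~\ref{sec:1}). Adjacent single columns are the most restrictive. Three facts record what they force.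

\begin{lemma}\label{lem:YWX}
Suppose that no column is empty.
\begin{enumerate}
\item[(Y)] If columns $c-1,c,c+1$ are single, then $\rho_c\in\{\rho_{c-1},\rho_{c+1}\}$ and $s_c=1$.
\item[(W)] If columns $3,4$ are single and $n_0\ge2$, then $\rho_3=\rho_4$.
\item[(X)] Let columns $3,4$ be single with $\rho_3=\rho_4=0$, let $u,w$ be columns $0,2$, and let $n_0,n_2\ge2$. Then $s_3=s_4=1$, and either
\begin{enumerate}
\item[$(\alpha)$] $R_0=R_2=\{1,2\}$, or
\item[$(\beta)$] $R_0=\{0,i\}$ and $R_2=\{0,j\}$ with $i,j\in\{1,2\}$.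
\end{enumerate}
Every relevant constraint is one of
\begin{equation}\label{eq:seven}
 [1,0],\ [2,0],\ [1,2],\ [2,2],\ [0,1],\ [1,1],\ [2,1].
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(Y) The first claim follows from $[\rho_c,c]>0$. So some row $r$ is none of $\rho_{c-1},\rho_c,\rho_{c+1}$, and $[r,c]=s_c\ge1$.

(W) Suppose $\rho_3\neq\rho_4$, say $\rho_3=0$, $\rho_4=1$. Then $[0,3]=a_{0,2}\ge1$ and $[1,4]=a_{1,0}\ge1$. If $a_{2,0}>0$, then $M(0,0)=\{(1,0),(2,0),(0,2),(0,3)\}\subseteq B$, but $[0,0]\ge a_{1,0}+a_{2,0}>1$, contradicting (F). So $a_{2,0}=0$, and $a_{0,0}>0$ as $n_0\ge2$. Now $[2,4]=s_4+a_{2,0}=s_4\ge1$. The cell $(0,0)$ is uncovered: $[1,0]\ge a_{0,0}+s_4$, $[2,0]\ge a_{0,0}+a_{1,0}$, $[0,1]\ge a_{0,0}+a_{0,2}$ and $[0,4]\ge s_4+a_{0,0}$ all exceed $1$. This is a contradiction.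

(X) For $r=1,2$ we have
\[
 [0,3]=w_0+s_4,\quad [r,3]=s_3+w_r,\quad [0,4]=u_0+s_3,\quad [r,4]=s_4+u_r .
\]
If $w_0,u_1,u_2>0$, then $M(0,0)=\{(1,0),(2,0),(0,2),(0,3)\}\subseteq B$, and (F) gives $[0,0]=1$; but $[0,0]\ge u_1+u_2+s_4\ge1+u_2$ by $[1,4]$, a contradiction. So $w_0>0$ implies $u_1u_2=0$. The reflection $c\mapsto2-c$ swaps columns $0\leftrightarrow2$ and $3\leftrightarrow4$, so $u_0>0$ implies $w_1w_2=0$. If $w_0=0$, then $R_2=\{1,2\}$, so $u_0=0$ and $R_0=\{1,2\}$. If $u_0=0$, then $R_0=\{1,2\}$, so $w_0=0$ and $R_2=\{1,2\}$. In these cases $(\alpha)$ holds, and $[0,3]=s_4\ge1$, $[0,4]=s_3\ge1$. Otherwise $u_0,w_0>0$ and $u_1u_2=w_1w_2=0$, which is $(\beta)$, and $[i',4]=s_4\ge1$, $[j',3]=s_3\ge1$.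

The eight constraints not listed in \eqref{eq:seven} contain an entry $1$: the cell $(0,4)$ lies in $[0,0],[0,3],[1,4],[2,4]$, and the cell $(0,3)$ lies in $[0,2],[0,4],[1,3],[2,3]$. By ($\Phi$1) they are not relevant.
\end{proof}

\subsection{Five or four single columns}\label{sec:45}

If all five columns are single, all $s_c=1$ by (Y), and $a$ is $0/1$.

Let columns $1,2,3,4$ be single and let $u$ be column $0$, $n_0\ge2$. By (Y), $s_2=s_3=1$.

\paragraph{$\rho_2\ne\rho_3$.} Then $[\rho_2,2]=a_{\rho_2,1}\ge1$, so $\rho_1=\rho_2$ and $s_1=1$. Likewise $[\rho_3,3]$ gives $\rho_4=\rho_3$ and $s_4=1$. So $\Phi$ lies in column $0$, and relevant constraints are of the form $[r,4],[r,0],[r,1]$. The constraint $[r,1]$ contains $s_1$ if $r\ne\rho_1$ and $s_2$ if $r=\rho_1=\rho_2$. Similarly each $[r,4]$ contains $s_4$ or $s_3$. Finally $[\rho_1,0]$ contains $s_1$ and $[\rho_4,0]$ contains $s_4$, and $\rho_1\ne\rho_4$. So at most one constraint is relevant, and $\Phi=\emptyset$ by (T1).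

\paragraph{$\rho_2=\rho_3$}, say both are $0$. Suppose $u_1,u_2>0$. Then $M(0,0)=\{(1,0),(2,0),(0,2),(0,3)\}\subseteq B$, and (F) gives $[0,0]=u_1+u_2+a_{0,1}+a_{0,4}=1$. If $\rho_1=i\ne0$, then $[i,1]=u_i\ge1$, a contradiction. If $\rho_1=0$, then $[1,1]=s_1+u_1\ge1$ and $[0,0]\ge s_1+u_1+u_2>1$, a contradiction. So $R_0=\{0,i\}$ with $i\in\{1,2\}$, say $i=1$ and $u_2=0$. If $\rho_1=2$, then $[2,1]=u_2+a_{2,2}=0$, a contradiction; so $\rho_1\ne2$ and $[2,1]=s_1\ge1$. By the reflection $c\mapsto-c$ also $s_4=1$. So $\Phi\subseteq\{(0,0),(1,0)\}$. By ($\Phi$1) a relevant constraint contains both of these cells, so it is $[2,0]$. With only one row, $\Phi=\emptyset$ by (T1).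

\subsection{Three single columns}\label{sec:3}

\paragraph{Columns $2,3,4$ single.} Let $u,w$ be columns $0,1$, with $n_0,n_1\ge2$. By (Y), $s_3=1$ and $\rho_3\in\{\rho_2,\rho_4\}$; let $\rho_3=0$. The reflection $c\mapsto1-c$ swaps columns $0\leftrightarrow1$, $2\leftrightarrow4$ and fixes column $3$.

\emph{$\rho_2=\rho_4=0$.} Suppose $s_2<1$. Then $[i,2]=s_2+w_i\ge1$ for $i=1,2$ gives $w_1,w_2>0$. So $M(0,1)=\{(1,1),(2,1),(0,3),(0,4)\}\subseteq B$, and (F) gives $[0,1]=w_1+w_2+u_0+s_2=1$, contradicting $w_1+s_2\ge1$ and $w_2>0$. So $s_2=1$, and by reflection $s_4=1$. The cell $(0,2)$ lies in $[0,1],[0,3],[1,2],[2,2]$, the cell $(0,3)$ in $[0,2],[0,4],[1,3],[2,3]$, and the cell $(0,4)$ in $[0,0],[0,3],[1,4],[2,4]$. So only the constraints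
\begin{align*}
 [1,0]&=u_0+u_2+w_1, & [2,0]&=u_0+u_1+w_2,\\
 {}[1,1]&=w_0+w_2+u_1, & [2,1]&=w_0+w_1+u_2
\end{align*}
can be relevant. Each of the six variables occurs in exactly one of $[1,0],[1,1]$ and in exactly one of $[2,0],[2,1]$. By (T3), $\Phi=\emptyset$.

\emph{Otherwise} exactly one of $\rho_2,\rho_4$ is $0$. By the reflection and the symmetry of rows $1,2$, let $\rho_4=0$ and $\rho_2=1$. Then $[0,3]=s_4\ge1$ and $[1,2]=w_1\ge1$. So $(0,3),(0,4),(1,1)$ have entry $1$. They lie in $[0,2],[0,4],[1,3],[2,3]$, in $[0,0],[0,3],[1,4],[2,4]$, and in $[0,1],[2,1],[1,0],[1,2]$, respectively. The other constraints are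
\[
 [2,0]=u_0+u_1+w_2,\qquad [2,2]=s_2+w_2,\qquad [1,1]=w_0+w_2+u_1+s_2 .
\]
If $[1,1]$ is tight, then $s_2+w_2\ge1$ gives $w_0=u_1=0$, and $[1,1]$ has the same row as $[2,2]$ on $B$. If $[1,1]$ is not tight, omit it. In both cases there are at most two distinct rows, and $\Phi=\emptyset$ by (T1).

\paragraph{Columns $1,3,4$ single.} Let $u,w$ be columns $0,2$, with $n_0,n_2\ge2$. By (W) we may assume $\rho_3=\rho_4=0$, and (X) applies.

\emph{$(\alpha)$.} If $\rho_1=0$, then $[0,1]=u_0+w_0=0$, a contradiction. Say $\rho_1=1$ (rows $1,2$ are symmetric). Then $[0,1]=s_1\ge1$, $[2,0]=u_0+u_1=u_1\ge1$ and $[2,2]=w_0+w_1=w_1\ge1$. So $\Phi\subseteq\{(2,0),(2,2)\}$. By ($\Phi$1) a relevant constraint contains both cells, so it is $[2,1]$; but $[2,1]$ contains $s_1=1$. So no constraint is relevant, and $\Phi=\emptyset$ by ($\Phi$2).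

\emph{$(\beta)$ with $\rho_1=0$.} Here $[i,0]=u_0+u_{i'}=u_0\ge1$ and $[j,2]=w_0+w_{j'}=w_0\ge1$. In \eqref{eq:seven}, $[1,0],[2,0],[0,1]$ contain $u_0$ and $[1,2],[2,2]$ contain $w_0$. So only $[1,1]$ and $[2,1]$ can be relevant, and $\Phi=\emptyset$ by (T1).

\emph{$(\beta)$ with $\rho_1\ne0$}, say $\rho_1=1$. The constraints \eqref{eq:seven} are
\begin{gather*}
 [1,1]=u_1+w_1,\quad [0,1]=s_1+u_0+w_0,\quad [2,1]=s_1+u_2+w_2,\\
 {}[1,0]=u_0+u_2+s_1,\quad [2,0]=u_0+u_1,\quad [1,2]=w_0+w_2+s_1,\quad [2,2]=w_0+w_1 .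
\end{gather*}
If $(i,j)=(2,2)$, then $[1,1]=0$, a contradiction.
If $(i,j)=(1,1)$, then $[2,1]=s_1\ge1$, and only $u_1+w_1$, $u_0+u_1$, $w_0+w_1$ can be relevant. This is a path, and $\Phi=\emptyset$ by (T2).
If $(i,j)=(1,2)$, then $[1,1]=u_1\ge1$ and $[2,2]=w_0\ge1$; only $[2,1]=s_1+w_2$ and $[1,0]=u_0+s_1$ can be relevant, and $\Phi=\emptyset$ by (T1).
The case $(i,j)=(2,1)$ is the image of $(1,2)$ under $c\mapsto2-c$.

\subsection{Two adjacent single columns}\label{sec:2adj}

Let columns $3,4$ be single and let $u,v,w$ be columns $0,1,2$, with $n_0,n_1,n_2\ge2$. By (W) we may assume $\rho_3=\rho_4=0$, and (X) applies; so $s_3=s_4=1$. The constraints \eqref{eq:seven} are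
\begin{gather*}
 [1,0]=u_0+u_2+v_1,\quad [2,0]=u_0+u_1+v_2,\quad [1,2]=w_0+w_2+v_1,\quad [2,2]=w_0+w_1+v_2,\\
 {}[0,1]=v_1+v_2+u_0+w_0,\quad [1,1]=v_0+v_2+u_1+w_1,\quad [2,1]=v_0+v_1+u_2+w_2 .
\end{gather*}
Since $M(0,1)=\{(1,1),(2,1),(0,3),(0,4)\}$, (F) gives: if $v_1,v_2>0$, then $[0,1]=1$.

\paragraph{$(\alpha)$ $R_0=R_2=\{1,2\}$, so $u_0=w_0=0$.} Here $[1,1]\ge(u_1+v_2)+w_1=[2,0]+w_1>1$ and $[2,1]\ge(u_2+v_1)+w_2=[1,0]+w_2>1$. The remaining constraints are $u_2+v_1$, $u_1+v_2$, $w_2+v_1$, $w_1+v_2$, $v_1+v_2$. They form a tree, and $\Phi=\emptyset$ by (T2).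

\paragraph{$(\beta)$ $R_0=\{0,i\}$, $R_2=\{0,j\}$.} By the symmetry of rows $1,2$ let $i=1$, so $u_2=0$ and $[1,0]=u_0+v_1\ge1$. If $v_1,v_2>0$, then $v_1+v_2+u_0+w_0=1$, which contradicts $u_0+v_1\ge1$. As $n_1\ge2$, we have $v_0>0$, and exactly one of $v_1,v_2$ is positive.

\emph{$j=1$, $v_1=0$} (so $w_2=0$). Then $[1,0]=u_0\ge1$, $[1,2]=w_0\ge1$, $[2,1]=v_0\ge1$. The cell $(1,0)$ is uncovered: $[0,0]\ge u_1+s_4$, $[2,0]\ge u_0+u_1$, $[1,1]\ge v_0+u_1$, $[1,4]=s_4+u_1$ all exceed $1$. This is a contradiction.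

\emph{$j=1$, $v_2=0$} (so $w_2=0$). Now
\begin{gather*}
 [1,0]=u_0+v_1,\quad [2,0]=u_0+u_1,\quad [1,2]=w_0+v_1,\quad [2,2]=w_0+w_1,\\
 {}[2,1]=v_0+v_1,\quad [1,1]=v_0+u_1+w_1,\quad [0,1]=v_1+u_0+w_0\ge1+w_0>1 ,
\end{gather*}
and the six variables $u_0,u_1,v_0,v_1,w_0,w_1$ are positive. If $[1,1]$ is not tight, the five two-term constraints form a tree, and $\Phi=\emptyset$ by (T2). Suppose $[1,1]$ is tight; then $v_0,u_1,w_1\in(0,1)$. Let $k$ of the entries $u_0,v_1,w_0$ be equal to $1$; so $|\Phi|=6-k$. An entry $u_0=1$ makes $[1,0],[2,0]$ irrelevant, $v_1=1$ makes $[1,0],[1,2],[2,1]$ irrelevant, and $w_0=1$ makes $[1,2],[2,2]$ irrelevant. Any one of these entries excludes at least two constraints, any two of them exactly four, and all three of them five. So if $k\ge1$, at least $k+1$ of the six constraints other than $[0,1]$ are not relevant, and at most $5-k<|\Phi|$ are, contradicting ($\Phi$2). If $k=0$, then $|\Phi|=6$ and all six constraints are tight by ($\Phi$2). With $t=v_1>0$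 we get $u_0=w_0=v_0=1-t$ and $u_1=w_1=t$, so $1=[1,1]=1+t$, a contradiction.

\emph{$j=2$} (so $w_1=0$). The symmetry $c\mapsto2-c$ combined with swapping rows $1,2$ preserves the situation and swaps $u_0\leftrightarrow w_0$, $u_1\leftrightarrow w_2$, $v_1\leftrightarrow v_2$. So let $v_1=0$, $v_2>0$. Then $[1,0]=u_0\ge1$ and
\[
 [2,2]=w_0+v_2,\quad [1,2]=w_0+w_2,\quad [2,1]=v_0+w_2,\quad [1,1]=v_0+v_2+u_1 ,
\]
while $[1,0],[2,0],[0,1]$ contain $u_0=1$. Since $[0,0]\ge u_1+s_4$, $[2,0]\ge u_0+u_1$ and $[1,4]=s_4+u_1$ exceed $1$, (C) for $(1,0)$ gives $[1,1]=1$. So $v_0,v_2,u_1\in(0,1)$. Define $d\in\mathbb R^\Phi$ by $d_{v_2}=1$, $d_{v_0}=-1$, $d_{u_1}=0$, $d_{w_0}=-1$ if $w_0<1$, and $d_{w_2}=1$ if $w_2<1$. By ($\Phi$1), both terms of a relevant two-term constraint lie in $\Phi$. So $d$ sums to $0$ on every relevant constraint, contradicting ($\Phi$2).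

\subsection{Two nonadjacent single columns}\label{sec:2non}

Let columns $1,3$ be single and let $u,w,z$ be columns $0,2,4$, with $n_0,n_2,n_4\ge2$. As $|B|\le9$, we have $n_0+n_2+n_4\le7$. Note that
\begin{gather*}
 M(r,0)=\{(s,0):s\ne r\}\cup\{(r,2),(r,3)\},\qquad M(r,4)=\{(s,4):s\ne r\}\cup\{(r,1),(r,2)\},\\
 M(r,2)=\{(s,2):s\ne r\}\cup\{(r,4),(r,0)\}.
\end{gather*}

\subsubsection{The case $\rho_1=\rho_3$}
Let $\rho_1=\rho_3=0$. For $i=1,2$,
\begin{align*}
 [0,1]&=u_0+w_0, & [i,1]&=s_1+u_i+w_i, & [0,3]&=w_0+z_0, & [i,3]&=s_3+w_i+z_i,\\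
 {}[0,2]&=w_1+w_2+s_1+s_3, & [1,2]&=w_0+w_2, & [2,2]&=w_0+w_1, &&\\
 {}[0,0]&=u_1+u_2+z_0+s_1, & [1,0]&=u_0+u_2+z_1, & [2,0]&=u_0+u_1+z_2, &&\\
 {}[0,4]&=z_1+z_2+u_0+s_3, & [1,4]&=z_0+z_2+u_1, & [2,4]&=z_0+z_1+u_2. &&
\end{align*}
The reflection $c\mapsto4-c$ swaps $u\leftrightarrow z$, $s_1\leftrightarrow s_3$ and fixes $w$.

If $w_0=0$, then $[1,2],[2,2],[0,1],[0,3]$ give $w_2=w_1=u_0=z_0=1$, and $(0,1)$ is uncovered: $[1,1]\ge s_1+w_1$, $[2,1]\ge s_1+w_2$, $[0,0]\ge s_1+z_0$, $[0,2]\ge s_1+w_1$ exceed $1$, a contradiction. So $w_0>0$. By (F) applied to $M(0,0)$ and $M(0,4)$: \emph{if $u_1,u_2>0$, then $[0,0]=1$; if $z_1,z_2>0$, then $[0,4]=1$.}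

\paragraph{$n_2=2$.} As $w_0>0$ and rows $1,2$ are symmetric, let $R_2=\{0,1\}$, so $w_2=0$. Then $[1,2]=w_0\ge1$, $[2,1]=s_1+u_2\ge1$, $[2,3]=s_3+z_2\ge1$. If $u_1,u_2>0$, then $[0,0]\ge s_1+u_2+u_1>1$, a contradiction. So $R_0=\{0,i\}$, and by reflection $R_4=\{0,j\}$, with $i,j\in\{1,2\}$.

\emph{$(i,j)=(1,1)$:} $u_2=z_2=0$, so $s_1=s_3=1$, and $(1,2)$ is uncovered: $[0,2]\ge w_1+s_1$, $[2,2]=w_0+w_1$, $[1,1]\ge s_1+w_1$, $[1,3]\ge s_3+w_1$ exceed $1$, a contradiction.

\emph{$(i,j)=(1,2)$:} $u_2=z_1=0$, so $[2,1]=s_1\ge1$, $[1,0]=u_0\ge1$, $[2,4]=z_0\ge1$, and $(1,0)$ is uncovered: $[0,0]\ge u_1+z_0$, $[2,0]\ge u_0+u_1$, $[1,1]\ge s_1+u_1$, $[1,4]\ge z_0+u_1$ exceed $1$, a contradiction. The case $(2,1)$ is its reflection.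

\emph{$(i,j)=(2,2)$:} $u_1=z_1=0$. We have $[0,0]=(s_1+u_2)+z_0\ge1+z_0>1$, $[0,4]=(s_3+z_2)+u_0\ge1+u_0>1$ and $[0,2]=(s_1+w_1)+s_3=[1,1]+s_3>1$, and $[0,1],[0,3],[1,2],[2,2]$ contain $w_0=1$. The remaining constraints are
\begin{gather*}
 [1,1]=s_1+w_1,\quad [2,1]=s_1+u_2,\quad [1,3]=s_3+w_1,\quad [2,3]=s_3+z_2,\\
 {}[1,0]=u_0+u_2,\quad [2,0]=u_0+z_2,\quad [1,4]=z_0+z_2,\quad [2,4]=z_0+u_2 .
\end{gather*}
This graph is bipartite with classes $\{w_1,u_2,z_2\}$ and $\{s_1,s_3,u_0,z_0\}$, so $\Phi=\emptyset$ by (T2).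

\paragraph{$n_2=3$.} Then $n_0=n_4=2$. Suppose $u_0=0$. Then $u_1,u_2>0$ and $[0,0]=u_1+u_2+z_0+s_1=1$, while $[1,0]=u_2+z_1\ge1$ and $[2,0]=u_1+z_2\ge1$. If $z_1=0$, then $u_2\ge1$, and if $z_2=0$, then $u_1\ge1$; both contradict $[0,0]=1$. So $R_4=\{1,2\}$, $z_0=0$, and $[0,4]=z_1+z_2+s_3=1$. Hence $[1,0]+[2,0]=(1-s_1)+(1-s_3)<2$, a contradiction. So $u_0>0$, and by reflection $z_0>0$. Now $M(0,2)\subseteq B$, so $w_1+w_2+s_1+s_3=1$ by (F). With $R_0=\{0,i\}$ we get $[i',1]=s_1+w_{i'}\ge1$, a contradiction.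

\subsubsection{The case $\rho_1\ne\rho_3$}
Let $\rho_1=0$ and $\rho_3=1$. Then
\begin{align*}
 [0,1]&=u_0+w_0, & [1,1]&=s_1+u_1+w_1, & [2,1]&=s_1+u_2+w_2,\\
 {}[0,3]&=s_3+w_0+z_0, & [1,3]&=w_1+z_1, & [2,3]&=s_3+w_2+z_2,\\
 {}[0,2]&=w_1+w_2+s_1, & [1,2]&=w_0+w_2+s_3, & [2,2]&=w_0+w_1,\\
 {}[0,0]&=u_1+u_2+z_0+s_1, & [1,0]&=u_0+u_2+z_1, & [2,0]&=u_0+u_1+z_2,\\
 {}[0,4]&=z_1+z_2+u_0, & [1,4]&=z_0+z_2+u_1+s_3, & [2,4]&=z_0+z_1+u_2.
\end{align*}
Let $\sigma$ be the symmetry $c\mapsto4-c$ combined with swapping rows $0,1$. It swaps $u_0\leftrightarrow z_1$, $u_1\leftrightarrow z_0$, $u_2\leftrightarrow z_2$, $w_0\leftrightarrow w_1$, $s_1\leftrightarrow s_3$ and fixes $w_2$. Applying (F) to $M(1,0)$, $M(0,4)$, $M(0,2)$, $M(1,2)$, $M(2,2)$ we get: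
\begin{enumerate}
\item[(a)] if $u_0,u_2,w_1>0$, then $[1,0]=1$;
\item[(b)] if $z_1,z_2,w_0>0$, then $[0,4]=1$;
\item[(c0)] if $w_1,w_2,z_0,u_0>0$, then $[0,2]=1$;
\item[(c1)] if $w_0,w_2,z_1,u_1>0$, then $[1,2]=1$;
\item[(c2)] if $w_0,w_1,z_2,u_2>0$, then $[2,2]=1$.
\end{enumerate}

\paragraph{$R_2=\{0,2\}$} ($w_1=0$). Here $[1,3]=z_1\ge1$ and $[2,2]=w_0\ge1$. If $z_2>0$, then (b) gives $z_1+z_2+u_0=1$, a contradiction. So $z_2=0$. If $u_1>0$, then (c1) gives $w_0+w_2+s_3=1$, a contradiction. So $u_1=0$ and $R_0=\{0,2\}$. Now $[2,0]=u_0\ge1$ and $[1,1]=s_1\ge1$, and $(2,0)$ is uncovered: $[0,0]\ge u_2+s_1$, $[1,0]\ge u_0+u_2$, $[2,1]\ge s_1+u_2$, $[2,4]\ge z_1+u_2$ exceed $1$, a contradiction. The case $R_2=\{1,2\}$ is its image under $\sigma$.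

\paragraph{$R_2=\{0,1\}$} ($w_2=0$).

\emph{$u_2=0$.} Then $R_0=\{0,1\}$, $[2,1]=s_1\ge1$ and $[1,0]=u_0+z_1\ge1$. If $z_1,z_2>0$, then (b) gives $z_1+z_2+u_0=1$, a contradiction. So $R_4$ is $\{0,2\}$ or $\{0,1\}$.

If $R_4=\{0,2\}$, then $z_1=0$, $[1,0]=u_0\ge1$ and $[2,4]=z_0\ge1$, and $(1,0)$ is uncovered: $[0,0]\ge u_1+z_0$, $[2,0]\ge u_0+u_1$, $[1,1]\ge s_1+u_1$, $[1,4]\ge z_0+u_1$ exceed $1$, a contradiction.

If $R_4=\{0,1\}$, then $z_2=0$ and $[2,3]=s_3\ge1$. The entry $s_1=1$ occurs in $[1,1],[2,1],[0,2],[0,0]$, and $s_3=1$ in $[0,3],[2,3],[1,2],[1,4]$. The remaining constraints are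
\begin{gather*}
 [0,1]=u_0+w_0,\quad [2,2]=w_0+w_1,\quad [1,3]=w_1+z_1,\quad [1,0]=[0,4]=u_0+z_1,\\
 {}[2,0]=u_0+u_1,\quad [2,4]=z_0+z_1 .
\end{gather*}
They form a $4$-cycle with two pendant edges (one edge occurring twice), and $\Phi=\emptyset$ by (T2).

\emph{$z_2=0$} is the image of $u_2=0$ under $\sigma$.

\emph{$u_2,z_2>0$.} By (c2), $w_0+w_1=1$, so both lie in $(0,1)$. If $u_0=0$, then $[0,1]=w_0\ge1$; if $z_1=0$, then $[1,3]=w_1\ge1$; both are contradictions. So $u_0,z_1>0$, and (a), (b) give $u_0+u_2+z_1=1=z_1+z_2+u_0$. From $[2,4]\ge1$ we get $z_0\ge1-z_1-u_2=u_0>0$, and from $[2,0]\ge1$ we get $u_1\ge1-u_0-z_2=z_1>0$. So $n_0=n_4=3$ and $n_0+n_2+n_4=8$, a contradiction.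

\paragraph{$R_2=\{0,1,2\}$.} Then $n_0=n_4=2$.

\emph{$u_2=0$} ($u_0,u_1>0$). Since $[2,1]=s_1+w_2\ge1$ and $w_1>0$, we have $[0,2]>1$, and (c0) forces $z_0=0$. So $R_4=\{1,2\}$, and (b) gives $z_1+z_2+u_0=1$; but $[1,0]=u_0+z_1\ge1$, a contradiction.

\emph{$u_1=0$} ($u_0,u_2>0$). Since $[1,1]=s_1+w_1\ge1$ and $w_2>0$, we have $[0,2]>1$, and again $z_0=0$ by (c0). So $R_4=\{1,2\}$, and (b) gives $z_1+z_2+u_0=1$; but $[2,0]=u_0+z_2\ge1$, a contradiction.

\emph{$u_0=0$} ($u_1,u_2>0$). Then $[0,1]=w_0\ge1$. If $z_2>0$, then (c2) gives $w_0+w_1=1$, a contradiction. So $R_4=\{0,1\}$, and (c1) gives $w_0+w_2+s_3=1$, a contradiction.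

\subsection{Exactly one single column}\label{sec:1}

Let column $0$ be the single column. As $|B|\le9$, we have $n_1=n_2=n_3=n_4=2$. Let $R_0=\{0\}$, $x=a_{0,0}$, let $p,e,f,q$ be columns $1,2,3,4$, and let $\mu_c$ be the missing row of column $c$, that is, $R_c=\mathbb Z_3\setminus\{\mu_c\}$ for $c=1,2,3,4$. With $x_0=x$ and $x_1=x_2=0$,
\begin{gather*}
 [0,0]=p_0+q_0,\quad [i,0]=x+p_i+q_i\ (i=1,2),\quad
 [r,1]=P-p_r+e_r+x_r,\quad [r,4]=Q-q_r+f_r+x_r,\\
 {}[r,2]=E-e_r+p_r+f_r,\quad [r,3]=F-f_r+e_r+q_r .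
\end{gather*}
Applying (F) to $M(\mu_1,1)$, $M(\mu_4,4)$, $M(0,2)=\{(1,2),(2,2),(0,4),(0,0)\}$ and $M(0,3)=\{(1,3),(2,3),(0,1),(0,0)\}$ we get:
\begin{enumerate}
\item[(f1)] if $\mu_1\notin\{\mu_3,\mu_4\}$, then $[\mu_1,1]=1$;
\item[(f4)] if $\mu_4\notin\{\mu_1,\mu_2\}$, then $[\mu_4,4]=1$;
\item[(f2)] if $\mu_2=0\ne\mu_4$, then $[0,2]=1$;
\item[(f3)] if $\mu_3=0\ne\mu_1$, then $[0,3]=1$.
\end{enumerate}
The reflection $c\mapsto-c$ swaps $p\leftrightarrow q$, $e\leftrightarrow f$, $\mu_1\leftrightarrow\mu_4$, $\mu_2\leftrightarrow\mu_3$. Rows $1,2$ are symmetric. Not both $\mu_1$ and $\mu_4$ are $0$, because $[0,0]\ge1$.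

\subsubsection{The case $\mu_1=\mu_4$}
By the symmetry of rows $1,2$ let $\mu_1=\mu_4=1$, so $p_1=q_1=0$ and $[1,0]=x\ge1$. Moreover $[2,1]=p_0+e_2\ge1$ and $[2,4]=q_0+f_2\ge1$. If $\mu_2=0$, then (f2) gives $e_1+e_2+p_0+f_0=1$ with $e_1>0$, contradicting $p_0+e_2\ge1$. If $\mu_3=0$, then (f3) gives $f_1+f_2+e_0+q_0=1$ with $f_1>0$, contradicting $q_0+f_2\ge1$. So $\mu_2,\mu_3\in\{1,2\}$ and $e_0,f_0>0$. Since $[0,1]\ge p_2+x$ and $[2,0]\ge x+p_2$ exceed $1$, (C) for $(2,1)$ says:
\begin{equation}\label{eq:p2}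
 [1,1]=p_0+p_2+e_1\ \text{ or }\ [2,2]=e_0+e_1+p_2+f_2\ \text{ is tight.}
\end{equation}

\emph{$\mu_2=2$} ($e_2=0$). Then $[2,1]=p_0\ge1$, so $[1,1]>1$, and \eqref{eq:p2} gives $e_0+e_1+p_2+f_2=1$. If $\mu_3=1$, then $f_1=0$ and $[1,2]=e_0\ge1$, a contradiction. If $\mu_3=2$, then $f_2=0$, and by reflection $f_0+f_1+q_2=[2,3]=1$. Now $[1,2]=e_0+f_1\ge1$ and $[1,3]=f_0+e_1\ge1$, but $e_0+e_1+f_0+f_1=2-p_2-q_2<2$, a contradiction.

\emph{$\mu_2=1,\mu_3=2$} is the reflection of $\mu_2=2,\mu_3=1$.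

\emph{$\mu_2=\mu_3=1$} ($e_1=f_1=0$). The constraints $[1,0],[2,0],[0,1],[0,4]$ contain $x=1$, and $[0,2]=(e_2+p_0)+f_0\ge1+f_0$, $[0,3]=(f_2+q_0)+e_0\ge1+e_0$ exceed $1$. The remaining nine are
\begin{gather*}
 [1,1]=p_0+p_2,\quad [2,1]=p_0+e_2,\quad [1,4]=q_0+q_2,\quad [2,4]=q_0+f_2,\\
 {}[0,0]=p_0+q_0,\quad [1,2]=e_0+e_2,\quad [1,3]=f_0+f_2,\\
 {}[2,2]=e_0+p_2+f_2,\quad [2,3]=f_0+q_2+e_2 .
\end{gather*}
All eight variables are positive. If neither $[2,2]$ nor $[2,3]$ is tight, the seven two-term constraints form a tree (the path $f_0,f_2,q_0,p_0,e_2,e_0$ with pendant edges $q_0q_2$ and $p_0p_2$), and $\Phi=\emptyset$ by (T2). Otherwise, by reflection, let $[2,2]$ be tight. Then $e_0,p_2,f_2<1$. From $e_0\ge1-e_2$ and $p_2\ge1-p_0$ we get $1=[2,2]\ge2-e_2-p_0+f_2$, so $p_0+e_2\ge1+f_2>1$, and $[2,1]$ is not tight. Let $k$ of the eight variables equal $1$, so $|\Phi|=8-k$. We show that at most $7-k$ constraints are relevant, which contradicts ($\Phi$2).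

If $[2,3]$ is tight, then by reflection $[2,4]$ is not tight and $f_0,q_2,e_2<1$. So at most seven of the nine constraints are tight. Only $p_0$ and $q_0$ can equal $1$, and then they make $[1,1]$ and $[1,4]$, respectively, irrelevant.

If $[2,3]$ is not tight, at most the seven constraints $[1,1],[1,4],[2,4],[0,0],[1,2],[1,3],[2,2]$ of the nine are tight. Only $e_2,p_0,q_0,q_2,f_0$ can equal $1$, and then they make the distinct constraints $[1,2],[1,1],[2,4],[1,4],[1,3]$, respectively, irrelevant.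

\subsubsection{The case $\mu_1\ne\mu_4$, one of them $0$}
By symmetry let $\mu_1=0$ and $\mu_4=1$, so $p_0=q_1=0$. Then $[0,0]=q_0\ge1$ and $[1,0]=x+p_1\ge1$, so $[0,1]\ge x+p_1+p_2>1$, and (f1) gives $\mu_3=0$. Also $[1,4]\ge q_0+q_2>1$, and (f4) gives $\mu_2=1$. Now $[1,1]=p_0+p_2+e_1=p_2\ge1$ and $[0,2]=e_1+e_2+p_0+f_0=e_2\ge1$. The cell $(0,2)$ is uncovered: $[1,2]\ge e_0+e_2$, $[2,2]\ge e_0+p_2$, $[0,1]$ and $[0,3]\ge e_0+q_0$ exceed $1$, a contradiction.

\subsubsection{The case $\{\mu_1,\mu_4\}=\{1,2\}$}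
Let $\mu_1=1$ and $\mu_4=2$, so $p_1=q_2=0$. Then $[2,1]=p_0+e_2\ge1$ and $[1,4]=q_0+f_1\ge1$. If $\mu_2=0$, then (f2) gives $e_1+e_2+p_0+f_0=1$ with $e_1>0$, contradicting $p_0+e_2\ge1$. If $\mu_3=0$, then (f3) gives $f_1+f_2+e_0+q_0=1$ with $f_2>0$, contradicting $q_0+f_1\ge1$. So $\mu_2,\mu_3\in\{1,2\}$ and $e_0,f_0>0$. By (f1) and (f4),
\[
 \mu_3\ne1\ \Rightarrow\ p_0+p_2+e_1=1,\qquad \mu_2\ne2\ \Rightarrow\ q_0+q_1+f_2=1 .
\]

\emph{$\mu_2=\mu_3=1$:} $f_1=0$, so $q_0\ge1$, but $q_0+q_1+f_2=1$ with $q_1>0$, a contradiction.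

\emph{$\mu_2=\mu_3=2$:} $e_2=0$, so $p_0\ge1$, but $p_0+p_2+e_1=1$ with $p_2>0$, a contradiction.

\emph{$\mu_2=2,\mu_3=1$:} $e_2=f_1=0$, so $p_0=q_0=1$. Moreover $[1,2]=e_0\ge1$, $[2,3]=f_0\ge1$, $[1,0]=x+q_1\ge1$, and $p_2>0$. So $a(V)>5$, a contradiction.

\emph{$\mu_2=1,\mu_3=2$:} $e_1=f_2=0$, so $p_0+p_2=1$ and $q_0+q_1=1$. Put $t=p_0$ and $\tau=q_0$. Then
\begin{align*}
 [1,0]&=x+q_1\ \Rightarrow\ x\ge\tau, & [2,1]&=p_0+e_2\ \Rightarrow\ e_2\ge1-t, & [2,2]&=e_0+p_2\ \Rightarrow\ e_0\ge t,\\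
 {}[2,0]&=x+p_2\ \Rightarrow\ x\ge t, & [1,4]&=q_0+f_1\ \Rightarrow\ f_1\ge1-\tau, & [1,3]&=f_0+q_1\ \Rightarrow\ f_0\ge\tau .
\end{align*}
Let $Z=B$. The left array shows $\mathbf 1_Z$ and the right one the numbers $|N(m)\cap Z|$ (rows $0,1,2$ from top to bottom, columns $0,\dots,4$):
\[
 \begin{array}{ccccc}1&1&1&1&1\\0&0&0&1&1\\0&1&1&0&0\end{array}
 \qquad\qquad
 \begin{array}{ccccc}2&3&3&3&3\\2&2&3&2&2\\2&2&2&3&2\end{array}
\]
So $\frac12\mathbf 1_Z\in\mathcal Q$, with slack supported on the six cells with a $3$. In $a$,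
\begin{align*}
 [0,1]&=p_2+x+e_0\ge1+e_0, & [0,2]&=e_2+p_0+f_0\ge1+f_0, & [1,2]&=e_0+e_2+f_1\ge1+f_1,\\
 {}[0,3]&=f_1+q_0+e_0\ge1+e_0, & [2,3]&=f_0+f_1+e_2\ge1+e_2, & [0,4]&=q_1+x+f_0\ge1+f_0 ,
\end{align*}
all greater than $1$. So these six cells lie in $T$, and $a=\frac12\mathbf 1_Z$ by (U), as required.

This completes the proof of the Main Lemma, and with it the proofs of Theorems~\ref{thm:poly} and~\ref{thm:main}.

\section{Larger counterexamples and a positive case}\label{sec:ext}

We enlarge a counterexample by adding a twin $w$ of a vertex $v$ of the hypergraph, together with a copy of each hyperedge through $v$ in which $w$ replaces $v$. The copies allow us to project a function on the larger hypergraph that saturates no nonempty proper set back to the smaller one.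

\begin{proof}[Proof of Theorem~\ref{thm:large}]
Call a $k$-uniform hypergraph $(V,\mathcal E)$ with $|V|\ge2$ \emph{good} if its only constant sets are $\emptyset$ and $V$, and every $h:\mathcal E\to V$ saturates some nonempty proper subset of $V$. By Lemma~\ref{lem:uniform} a good hypergraph is a counterexample, and the hypergraph of Theorem~\ref{thm:main} is good by Section~\ref{sec:hyp} and Theorem~\ref{thm:main}. Let $(V,\mathcal E)$ be good, $v\in V$, and let
\[
 V'=V\cup\{w\},\qquad \mathcal E'=\mathcal E\cup\{X-v+w:v\in X\in\mathcal E\},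
\]
where $w$ is new and $X-v+w=(X\setminus\{v\})\cup\{w\}$. This hypergraph is $k$-uniform. We show that it is good; iterating from $15$ vertices proves the theorem.

\emph{Constant sets.} Let $Z\subseteq V'$ be constant for $\mathcal E'$. Since $\{v\}$ is not constant for $\mathcal E$, some $X\in\mathcal E$ contains $v$; comparing $X$ and $X-v+w$ gives $v\in Z\Leftrightarrow w\in Z$. Moreover $Z\cap V$ is constant for $\mathcal E$, so $Z\cap V\in\{\emptyset,V\}$ and $Z\in\{\emptyset,V'\}$.

\emph{Saturated sets.} Suppose $h':\mathcal E'\to V'$ saturates no nonempty proper subset of $V'$. Every element of $V'$ is missed by some member of $\mathcal E'$: $w$ by the members of $\mathcal E$, and $u\in V$ because $\{u\}$ is not constant for $\mathcal E$. So the singletons give $h'(X')\in X'$ for all $X'\in\mathcal E'$. Define $h:\mathcal E\to V$ as follows. If $v\notin X$ or $h'(X)\ne v$, let $h(X)=h'(X)$. If $h'(X)=v\in X$, let $h(X)=h'(X-v+w)$ if this is not $w$, and $h(X)=v$ otherwise.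

As $(V,\mathcal E)$ is good, $h$ saturates some $\emptyset\ne Z\subsetneq V$. Let $Z'=Z$ if $v\notin Z$ and $Z'=Z\cup\{w\}$ if $v\in Z$; then $\emptyset\ne Z'\subsetneq V'$. For $X\in\mathcal E$, the set $X$ and (if $v\in X$) the set $X-v+w$ meet $Z'$ in exactly $|X\cap Z|$ elements. So each of them belongs to $\mathcal E'_{Z'}$ if and only if $X\in\mathcal E_Z$. Let $z\in Z$, and choose $X\in\mathcal E_Z$ with $h(X)=z$. If $z\ne v$, then $z$ is $h'(X)$ or $h'(X-v+w)$, so $z\in h'(\mathcal E'_{Z'})$. If $z=v$, then $v\in X$, because for $v\notin X$ we have $h(X)=h'(X)\in X$. By the definition of $h$, and since $h'(X-v+w)\ne v$, we must have $h'(X)=v$ and $h'(X-v+w)=w$. So $v,w\in h'(\mathcal E'_{Z'})$. Hence $Z'\subseteq h'(\mathcal E'_{Z'})$, a contradiction.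
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:small}]
If $|V|=1$, there is no $Z$ to check. Let $|V|\ge2$, and assume the hypothesis. The family of all singletons is regular and does not contain $V$. If $\emptyset\in\mathcal E$, then $\emptyset\in\mathcal E_Z$ for every singleton $Z$, contradicting the hypothesis. So $f(V)=1$, and there is $\{v\}\in\mathcal E$. Choose $h(X)\in X$ arbitrarily for each $X\in\mathcal E$. Let $\emptyset\ne Z\subsetneq V$. Then $f(Z)\le|\{v\}\cap Z|\le1$. If $f(Z)=1$, then $v\in Z$ and $\{v\}\in\mathcal E_Z\cap\mathcal E_{V\setminus Z}$, contradicting the hypothesis for the regular family $\{Z,V\setminus Z\}$. So $f(Z)=0$. Then every $X\in\mathcal E_Z$ is disjoint from $Z$, so $h(\mathcal E_Z)\cap Z=\emptyset$ and $Z- h(\mathcal E_Z)=Z\ne\emptyset$.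
\end{proof}

\begin{thebibliography}{9}
\bibitem{egres} \emph{A Conjecture On Hypergraph Orientation}, \texttt{https://egres.elte.hu/qp/egresqp-08-02.pdf}.
\end{thebibliography}
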